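\title{Runs of zeros in the formal inverse of a polynomial}

\begin{abstract}
Let $a(T)=T+\cdots$ be a complex polynomial of degree at most $m+1$. We prove that if $m$ consecutive coefficients of the formal compositional inverse of $a$ vanish, then $a(T)=T$. More precisely, for $\deg a\ge 2$ every run of zero coefficients is shorter than the number of critical values of $a$. The proof truncates the inverse series to a polynomial $G$ and iterates $G\circ a$. A long run of zeros makes the origin a parabolic fixed point with many attracting petals, each petal attracts a critical value by a theorem of Fatou, and a composition has few critical values. We also show that runs of $m-1$ zeros occur at every position.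
\end{abstract}

\section{The rigidity problem}\label{sec:intro}

Let $m\ge1$ be an integer and let
\[
a(T)=T(1+a_1T+\dots+a_mT^m)\in\mathbb C[T]
\]
be a polynomial of degree at most $m+1$ with $a\equiv T\pmod{T^2}$. Its \emph{formal inverse} is the power series $a^{-1}(T)=\sum_{k\ge1}b_kT^k$ with $a(a^{-1}(T))=a^{-1}(a(T))=T$; here $b_1=1$. Degrees multiply under composition, so for $a\ne T$ the series $a^{-1}$ is not a polynomial and infinitely many $b_k$ are nonzero. How long can the gaps between them be? The following Rigidity Conjecture is posed in \cite{slides}.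

\begin{quote}
$R(m)$: \emph{If $b_k=b_{k+1}=\dots=b_{k+m-1}=0$ for some $k\ge2$, then $a(T)=T$.}
\end{quote}

The cases $m=1,2$ are known and due to Furter. We prove $R(m)$ for all $m$.

To see why $m$ is the number to guess, regard the $b_n$ as functions of $a_1,\dots,a_m$. Put $b=a^{-1}(T)$. The identity $a(b)=T$ reads
\begin{equation}\label{eq:rec}
b=T-a_1b^2-a_2b^3-\dots-a_mb^{m+1}.
\end{equation}
For $i\ge1$ the coefficient of $T^n$ in $b^{i+1}$ is an integer polynomial in $b_1,\dots,b_{n-1}$, and in $b^n$ it equals $1$. By induction on $n\ge2$, $b_n$ lies in $\mathbb Z[a_1,\dots,a_m]$ and equals $-a_{n-1}$ plus a polynomial in $a_1,\dots,a_{n-2}$, where $a_i=0$ for $i>m$. The first coefficients are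
\begin{equation}\label{eq:low}
\begin{aligned}
b_2&=-a_1,\\
b_3&=-2a_1b_2-a_2=2a_1^2-a_2,\\
b_4&=-a_1(2b_3+b_2^2)-3a_2b_2-a_3=-5a_1^3+5a_1a_2-a_3 .
\end{aligned}
\end{equation}
For $\lambda\ne0$ the polynomial $\lambda^{-1}a(\lambda T)$ has coefficients $\lambda^ia_i$ and inverse $\lambda^{-1}a^{-1}(\lambda T)$, with coefficients $\lambda^{n-1}b_n$. Hence, if $a_i$ is given weight $i$, then
\begin{equation}\label{eq:weight}
b_n\ \text{is weighted homogeneous of weight } n-1 .
\end{equation}
Up to this rescaling, the polynomials $a\ne T$ depend on $m-1$ parameters. One therefore expects that $m-1$ conditions $b_n=0$ can be met and that $m$ conditions cannot. The first half of this expectation is a dimension count. The second half is what one expects of sufficiently general equations, and $R(m)$ asserts it for these particular equations, for every $k$.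

Some cases are easy. For $k=2$ the equations $b_2=\dots=b_{m+1}=0$ are triangular and give $a_1=0,\dots,a_m=0$ in turn. For $m=1$ and $a_1=-1$, equation \eqref{eq:rec} is $b=T+b^2$, so $b_n=\sum_{i=1}^{n-1}b_ib_{n-i}>0$; by \eqref{eq:weight}, in general $b_n$ is a positive integer times $(-a_1)^{n-1}$, which proves $R(1)$. For $m\ge2$ the signs in \eqref{eq:low} are mixed and this positivity argument does not apply. Long gaps then do occur: $a=T+T^{m+1}$ commutes with multiplication by the $m$-th roots of unity, hence so does $a^{-1}$, and $b_k=0$ unless $k\equiv1\pmod m$. This gives runs of $m-1$ zeros, one short of the number in $R(m)$.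

\begin{theorem}\label{thm:R}
$R(m)$ holds for every $m\ge1$.
\end{theorem}

The quantity that governs the gaps turns out to be finer than the degree. For a nonconstant polynomial $P$ let
\[
CV(P)=\{P(c): c\in\mathbb C,\ P'(c)=0\},\qquad N(P)=\#\,CV(P)
\]
be the set of (finite) critical values of $P$ and their number. Since $P'$ has at most $\deg P-1$ roots, $N(P)\le\deg P-1$.

\begin{theorem}\label{thm:gap}
Let $a\in\mathbb C[T]$ with $a\equiv T\pmod{T^2}$ and $\deg a\ge2$, and let $a^{-1}=\sum b_kT^k$. If $b_k=\dots=b_{k+L-1}=0$ for some $k\ge2$ and $L\ge1$, then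
\[
L\le N(a)-1\le\deg a-2 .
\]
\end{theorem}

\begin{proof}[Proof of Theorem \ref{thm:R} from Theorem \ref{thm:gap}]
Let $\deg a\le m+1$ and $b_k=\dots=b_{k+m-1}=0$ with $k\ge2$. If $\deg a\ge2$, then $m\le\deg a-2\le m-1$, which is absurd. So $\deg a\le1$, and $a\equiv T\pmod{T^2}$ gives $a=T$.
\end{proof}

The number $m$ in $R(m)$ cannot be lowered to $m-1$, for any $m$ and any starting index $k$, and Theorem \ref{thm:R} determines the algebra cut out by the $m$ equations. The algebraic terms in part (2) below are recalled in Section \ref{sec:sharp}.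

\begin{theorem}\label{thm:sharp}
Let $m\ge1$ and $k\ge2$.
\begin{enumerate}
\item[(1)] There is a polynomial $a\ne T$ with $\deg a\le m+1$, $a\equiv T\pmod{T^2}$ and $b_k=\dots=b_{k+m-2}=0$ \textup{(}these are $m-1$ zeros\textup{)}. Every such $a$ has $\deg a=m+1$, $N(a)=m$, $b_{k-1}\ne0$ and $b_{k+m-1}\ne0$.
\item[(2)] The polynomials $b_k,\dots,b_{k+m-1}$ form a homogeneous system of parameters, hence a regular sequence, in $\mathbb C[a_1,\dots,a_m]$ with $a_i$ of weight $i$. The quotient ring has Hilbert series $\prod_{i=1}^m\frac{1-t^{k-2+i}}{1-t^i}$ and dimension $\binom{k+m-2}{m}$ over $\mathbb C$.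
\end{enumerate}
\end{theorem}

Section \ref{sec:idea} shows the method on a pair of quadratic polynomials. Section \ref{sec:fatou} gives a complete proof of Fatou's theorem in the form that we need. Theorem \ref{thm:gap} follows in Section \ref{sec:comp}, from a bound on the tangency of a composition to the identity, and Theorem \ref{thm:sharp} in Section \ref{sec:sharp}.

\section{The method on two quadratics}\label{sec:idea}

A run of zeros in $a^{-1}$ means that a polynomial of low degree inverts $a$ to high order. Let $\deg a=p$, suppose that $b_{q+1}=\dots=b_{q+L}=0$ and $b_q\ne0$, and put $G=b_1T+\dots+b_qT^q$. Then $F=G\circ a$ agrees with $T$ modulo $T^{q+L+1}$, so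
\[
F=T+cT^{\nu+1}+\cdots,\qquad c\ne0,\quad \nu\ge q+L .
\]
The bound $L\le p-2$ would follow from $\nu\le p+q-2$. The degree of $F$ gives only $\nu\le pq-1$, because degrees multiply. We need a bound for $\nu$ in terms of a quantity that adds under composition. The number of critical values is such a quantity. By the chain rule, a critical value of $G\circ a$ is either a critical value of $G$ or the image under $G$ of a critical value of $a$, so $N(F)\le(p-1)+(q-1)$. The missing inequality is $\nu\le N(F)$.

\begin{example}\label{ex:quad}
Take $m=1$ and $k=3$, and forget the formula for $b_3$. Let $a=T+sT^2$ with $s\ne0$, so that $G=T-sT^2$, and suppose $b_3=0$. Then $F=G\circ a$ has degree $4$ and $F\equiv T\pmod{T^4}$, so $F=T+cT^4$ with $c\ne0$. The degree does not forbid this. But the critical points of $T+cT^4$ are the three solutions of $\zeta^3=-1/(4c)$, and the critical values $\zeta(1+c\zeta^3)=\frac34\zeta$ are distinct, whereas a composition of two quadratics has at most two critical values. So $b_3\ne0$.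
\end{example}

In this example $F$ is a binomial and its critical values are explicit; the same computation gives $N(T+cT^{\nu+1})=\nu$ for every $\nu\ge1$. Already for $m=1$, $k=4$ one has to exclude $F=T+cT^5+c'T^6$, and for larger $k$ the number of unknown higher terms grows. We need a reason for $\nu\le N(F)$ that ignores them. Iteration of $F$ provides one, and it is visible in the true composition.

\begin{example}\label{ex:dyn}
For $a=T+T^2$ and $G=T-T^2$ we have
\[
F=G\circ a=T+T^2-(T+T^2)^2=T-2T^3-T^4,
\]
so $\nu=2$. From $F'=(1-2a)\,a'$, the critical points are $-\frac12$ and the two roots of $a=\frac12$. These three points have two images, $G(-\frac14)=-\frac5{16}$ and $G(\frac12)=\frac14$. For real $x$ with $0<|x|\le\frac5{16}$ the ratio $F(x)/x=1-2x^2-x^3$ lies in $(0,1)$. So the orbit of $x$ under $F$ keeps its sign, decreases in absolute value, and converges to a fixed point of $F$; the fixed points are $0$ and $-2$, so the limit is $0$. Orbits thus approach $0$ from $\nu=2$ directions, and each direction captures one of the two critical values.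
\end{example}

In general there are $\nu$ directions from which orbits approach $0$, and each of them captures a critical value. This is Fatou's theorem.

\section{Petals attract critical values}\label{sec:fatou}

We write $F^n$ for the $n$-th iterate of a map $F$, and $F(z)^n$ for the $n$-th power of the number $F(z)$. A fixed point at which $F'=1$ is called \emph{parabolic}.

\begin{proposition}[Fatou]\label{prop:fatou}
Let $F\in\mathbb C[z]$ satisfy $F(z)=z+cz^{\nu+1}+O(z^{\nu+2})$ with $\nu\ge1$ and $c\ne0$; in particular $\deg F\ge2$. There are pairwise disjoint open sets $A_1,\dots,A_\nu\subset\mathbb C$ with $F^{-1}(A_j)=A_j$, each containing a critical point of $F$. Consequently $\nu\le N(F)$.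
\end{proposition}

Replacing $F$ by $\lambda^{-1}F(\lambda z)$ replaces $c$ by $c\lambda^\nu$ and rescales critical points, critical values and invariant sets by $\lambda^{-1}$. So we assume from now on that $c=-1/\nu$.

\subsection*{The petals}
Since $F(z)=z\bigl(1-z^\nu/\nu+\cdots\bigr)$, small points on the $\nu$ rays $z^\nu>0$ are moved toward $0$. To control orbits near these rays we look for a coordinate in which $F$ is almost a translation. The map $F$ resembles the time-one flow of $\dot z=-z^{\nu+1}/\nu$, and $w=z^{-\nu}$ turns this equation into $\dot w=1$. The change of variable $w=z^{-\nu}$ has $\nu$ inverse branches on the right half-plane,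
\[
\psi_j(w)=e^{2\pi ij/\nu}\,w^{-1/\nu},\qquad \operatorname{Re}w>0,\quad j=1,\dots,\nu,
\]
with the principal branch of the power. Each $\psi_j$ is holomorphic and $\psi_j(w)^{-\nu}=w$. If $\psi_i(w)=\psi_j(w')$, this identity gives $w=w'$ and then $i=j$. So each $\psi_j$ is injective and the images of different $\psi_j$ are disjoint.

\begin{lemma}\label{lem:petal}
There are $R>0$ and holomorphic maps $f_j\colon H\to H$ of the half-plane $H=\{\operatorname{Re}w>R\}$ such that, for all $w\in H$ and $j=1,\dots,\nu$,
\[
|f_j(w)-w-1|\le\tfrac12,\qquad F(\psi_j(w))=\psi_j(f_j(w)).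
\]
\end{lemma}

\begin{proof}
Write $F(z)=zh(z)$ and $h=1+u$, where $u=-z^\nu/\nu+O(z^{\nu+1})$. Then $u^2=O(z^{2\nu})=O(z^{\nu+1})$ and
\[
h(z)^{-\nu}=1-\nu u+O(u^2)=1+z^\nu+z^{\nu+1}g(z)
\]
with $g$ holomorphic near $0$. Choose $\rho>0$ such that $h\ne0$ and $|zg(z)|\le\frac12$ for $|z|<\rho$, and put $R=\rho^{-\nu}$. For $w\in H$ the point $z=\psi_j(w)$ satisfies $0<|z|=|w|^{-1/\nu}<\rho$, so
\[
f_j(w):=F(\psi_j(w))^{-\nu}=z^{-\nu}h(z)^{-\nu}=w+1+zg(z)
\]
is holomorphic on $H$ and satisfies the inequality. In particular $\operatorname{Re}f_j(w)\ge\operatorname{Re}w+\frac12$, so $f_j(H)\subset H$.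

It remains to see that $F$ does not change the branch. The numbers $F(\psi_j(w))$ and $\psi_j(f_j(w))$ have the same $(-\nu)$-th power $f_j(w)$, so their quotient $\omega(w)$ is a $\nu$-th root of unity. It is continuous on the connected set $H$, hence constant. For real $w>R$ the principal branch satisfies $f_j(w)^{-1/\nu}=w^{-1/\nu}(f_j(w)/w)^{-1/\nu}$, so $\omega(w)=h(\psi_j(w))\,(f_j(w)/w)^{1/\nu}$, and this tends to $1$ as $w\to+\infty$. Hence $\omega=1$.
\end{proof}

The sets $U_j=\psi_j(H)$ are the \emph{attracting petals} (Figure \ref{fig:petals}). They are open and pairwise disjoint, and $F(U_j)\subset U_j$. Iterating Lemma \ref{lem:petal} gives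
\begin{equation}\label{eq:iter}
F^n\circ\psi_j=\psi_j\circ f_j^n,\qquad \operatorname{Re}f_j^n(w)\ge\operatorname{Re}w+\tfrac n2\qquad(w\in H,\ n\ge0),
\end{equation}
and therefore $F^n\to0$ pointwise on $U_j$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!20] (0.6,-1.8) rectangle (4.2,1.8);
\draw[dashed] (0.6,-1.8)--(0.6,1.8);
\draw[->] (-0.3,0)--(4.5,0);
\node[below left] at (0.6,0) {$R$};
\node at (3.8,-1.4) {$H$};
\draw[->] (1.2,0.5)--(1.9,0.68);
\draw[->] (2,0.7)--(2.7,0.61);
\draw[->] (2.8,0.6)--(3.5,0.64);
\foreach \x/\y/\n in {1.2/0.5/0,2/0.7/1,2.8/0.6/2,3.6/0.65/3}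
  {\fill (\x,\y) circle (1.5pt); \node[above] at (\x,\y) {$w_{\n}$};}
\draw[->] (4.9,0.6) to[bend left] node[above] {$\psi_j$} (6.3,0.6);
\begin{scope}[xshift=8.2cm]
\foreach \a in {0,120,240}
  {\draw[fill=gray!20] (0,0) -- plot[domain=-29.5:29.5,samples=50,variable=\t]
     ({\a+\t}:{1.9*pow(cos(3*\t),1/3)}) -- cycle;
   \draw[->] (\a:1.05)--(\a:0.45);}
\node at (120:1.45) {$U_1$};
\node at (240:1.45) {$U_2$};
\node at (0:1.45) {$U_3$};
\fill (0,0) circle (1.5pt);
\end{scope}
\end{tikzpicture}
\caption{The attracting petals $U_j=\psi_j(H)$ of $F(z)=z-z^4/3+\cdots$ at $0$ (right, $\nu=3$). In the coordinate $w=z^{-3}$ each petal becomes the half-plane $H$ (left), on which $F$ acts almost as $w\mapsto w+1$.}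
\label{fig:petals}
\end{figure}

\subsection*{The basins}
The petals are small and need not contain a critical point. Critical points are found among the points whose orbits reach a petal, so we put
\[
A_j=\{z\in\mathbb C: F^n(z)\in U_j\ \text{for some } n\ge0\}.
\]
This set is open, being a union of preimages of $U_j$. Since $F(U_j)\subset U_j$, a point $z$ lies in $A_j$ if and only if $F^n(z)\in U_j$ for all large $n$. This condition is the same for $z$ and for $F(z)$, so $F^{-1}(A_j)=A_j$; and it cannot hold for two indices $j$, so the $A_j$ are pairwise disjoint. Finally, since $\deg F\ge2$, there is $M>0$ with $|F(z)|>2|z|$ for $|z|>M$. Such $z$ have unbounded orbits, while orbits in $A_j$ tend to $0$. Hence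
\begin{equation}\label{eq:bdd}
|z|\le M\quad\text{for all } z\in A_j .
\end{equation}

\subsection*{Inverse branches}
The absence of critical points is used through covering spaces. Let $Q$ be a polynomial of degree $d\ge1$ and $Y=\mathbb C\setminus CV(Q)$. Then $Q\colon Q^{-1}(Y)\to Y$ is a covering map. Indeed, a point $y\in Y$ has $d$ distinct preimages, with disjoint neighborhoods $W_1,\dots,W_d$ that $Q$ maps biholomorphically onto neighborhoods of $y$. Let $D\subset Y$ be a disk about $y$ contained in every $Q(W_i)$. A point of $D$ has one preimage in each $W_i$, and it has no others since it has at most $d$. So $Q^{-1}(D)$ is the disjoint union of the sets $W_i\cap Q^{-1}(D)$, each mapped biholomorphically onto $D$.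

We use the two standard lifting properties. Let $X\subset\mathbb C$ be a connected open set and $\gamma\colon X\to Y$ continuous; a \emph{lift} of $\gamma$ is a continuous map $\varphi\colon X\to\mathbb C$ with $Q\circ\varphi=\gamma$.
\begin{enumerate}
\item[(a)] Two lifts of $\gamma$ that agree at one point are equal.
\item[(b)] If $X$ is simply connected and $Q(z_0)=\gamma(x_0)$, there is a lift with $\varphi(x_0)=z_0$.
\end{enumerate}
If $\gamma$ is holomorphic, so is every lift, being locally $\gamma$ followed by a local inverse of $Q$.

\begin{proof}[Proof of Proposition \ref{prop:fatou}]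
Fix $j$ and drop it from the notation. Suppose that $A$ contains no critical point of $F$. We shall invert $F^n$ on the whole petal. In the coordinate $w$ the inverse branch is a bounded function on $H$, so it is almost constant far to the right. But it has to send two nearby points far to the right back to two fixed distinct points.

First, $U\cap CV(F^n)=\emptyset$ for all $n\ge1$. Otherwise there is $z$ with $(F^n)'(z)=0$ and $F^n(z)\in U$. Then $z\in A$, so $F^i(z)\in A$ for all $i$, and the chain rule $(F^n)'(z)=\prod_{i<n}F'(F^i(z))$ shows that some $F^i(z)$ is a critical point of $F$ in $A$.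

Fix $w_0\in H$ and let $w_n=f^n(w_0)$. By \eqref{eq:iter}, $F^n(\psi(w_0))=\psi(w_n)$. The half-plane $H$ is simply connected and $\psi(H)=U$ avoids $CV(F^n)$, so (b), applied to $Q=F^n$, gives a holomorphic map
\[
\varphi_n\colon H\to\mathbb C,\qquad F^n\circ\varphi_n=\psi,\qquad \varphi_n(w_n)=\psi(w_0).
\]
The maps $\varphi_n\circ f^n$ and $\psi$ are both lifts of $\psi\circ f^n\colon H\to U$, the second one by \eqref{eq:iter}, and they agree at $w_0$. By (a), $\varphi_n\circ f^n=\psi$ on $H$. At the point $w_1$ this gives $\varphi_n(w_{n+1})=\psi(w_1)$.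

The values of $\varphi_n$ lie in $A$, because $F^n$ maps them into $U$. So $|\varphi_n|\le M$ by \eqref{eq:bdd}. For $w\in H$ the disk of center $w$ and radius $\operatorname{Re}w-R$ lies in $H$, and Cauchy's estimate gives $|\varphi_n'(w)|\le M/(\operatorname{Re}w-R)$. On the segment from $w_n$ to $w_{n+1}$ we have $\operatorname{Re}w-R>n/2$ by \eqref{eq:iter}, and the segment has length at most $\frac32$ by Lemma \ref{lem:petal}. Therefore
\[
|\psi(w_1)-\psi(w_0)|=|\varphi_n(w_{n+1})-\varphi_n(w_n)|\le\frac32\cdot\frac{2M}{n}\longrightarrow0 .
\]
So $\psi(w_1)=\psi(w_0)$ and $w_1=w_0$, contradicting $\operatorname{Re}w_1\ge\operatorname{Re}w_0+\frac12$. Hence $A$ contains a critical point.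

For the count, let $c_j\in A_j$ be a critical point for each $j$. Then $F(c_j)\in A_j$, and the $A_j$ are disjoint, so $F(c_1),\dots,F(c_\nu)$ are $\nu$ distinct critical values.
\end{proof}

The last step carries the content for our purpose. Counting the points $c_j$ gives only $\nu\le\deg F-1$, which is evident from the term $cz^{\nu+1}$. The invariance of the basins is what separates the values $F(c_j)$.

\begin{remark}
That $F$ is a polynomial was used in \eqref{eq:bdd} and in the covering property, and it cannot simply be dropped. The map $F(z)=z/(1+z)=z-z^2+\cdots$ has $\nu=1$ and no critical point. Here $\psi(w)=1/w$, $f(w)=w+1$, and the inverse branch $\varphi_n(w)=1/(w-n)$ has a pole in $H$ for $n>R$.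
\end{remark}

\section{Compositions tangent to the identity}\label{sec:comp}

We now combine Proposition \ref{prop:fatou} with the additivity of $N$. The factors need not fix $0$.

\begin{theorem}\label{thm:comp}
Let $P_1,\dots,P_r$ be nonconstant complex polynomials and $F=P_r\circ\dots\circ P_1$. Suppose that $\deg F\ge2$ and $F(z)=z+O(z^\mu)$. Then
\[
\mu-1\le\sum_{i=1}^rN(P_i)\le\sum_{i=1}^r(\deg P_i-1).
\]
\end{theorem}

\begin{proof}
For $\mu\le1$ there is nothing to prove, so let $\mu\ge2$. Since $\deg F\ge2$, we have $F\ne z$; this is the only use of that hypothesis, and without it $F=z$ would admit every $\mu$. So $F=z+cz^{\nu+1}+O(z^{\nu+2})$ with $c\ne0$ and $\nu+1\ge\mu$, and Proposition \ref{prop:fatou} gives $\mu-1\le\nu\le N(F)$.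

Let $F'(z)=0$, and put $z_0=z$, $z_i=P_i(z_{i-1})$. By the chain rule $\prod_iP_i'(z_{i-1})=0$, so $z_i\in CV(P_i)$ for some $i$, and $F(z)=(P_r\circ\dots\circ P_{i+1})(z_i)$. Hence
\[
CV(F)\subset\bigcup_{i=1}^r\,(P_r\circ\dots\circ P_{i+1})\bigl(CV(P_i)\bigr),
\]
where the empty composition is the identity, and $N(F)\le\sum_iN(P_i)$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:gap}]
Let $G=\sum_{i=1}^{k-1}b_iT^i$. Since $k\ge2$ and $b_1=1$, the polynomial $G$ is nonconstant, and $N(G)\le\deg G-1\le k-2$. The vanishing of $b_k,\dots,b_{k+L-1}$ says that $a^{-1}-G$ is divisible by $T^{k+L}$. Substituting $a$, which is divisible by $T$, we find that $T-G\circ a$ is divisible by $T^{k+L}$. So $F=G\circ a$ satisfies $F=T+O(T^{k+L})$ and $\deg F\ge\deg a\ge2$. Theorem \ref{thm:comp} with $\mu=k+L$ gives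
\[
k+L-1\le N(a)+N(G)\le N(a)+k-2 ,
\]
that is, $L\le N(a)-1$.
\end{proof}

The index $k$ cancels: a later truncation adds at most one critical value for each additional degree of $G$, and it adds one to the order of tangency. This is why the bound does not depend on the position of the run.

\begin{example}[Few critical values]
Theorem \ref{thm:gap} is finer than $R(m)$. If $N(a)=1$, no $b_k$ vanishes. This case can be confirmed directly. If $\deg a=d\ge 2$ and $v$ is the only critical value, then all $d-1$ roots of $a'$ are roots of $a-v$, so $a-v$ has $d-(d-1)=1$ distinct root. With the normalization at $0$ this gives $a=\bigl((1+sT)^d-1\bigr)/(ds)$ with $s\neq0$, so $a^{-1}=\bigl((1+dsT)^{1/d}-1\bigr)/s$ and $b_k=\binom{1/d}{k}d^ks^{k-1}\ne0$.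

If $N(a)=2$, no two consecutive $b_k$ with $k\ge2$ vanish, whatever the degree. This applies to polynomials of Chebyshev type. For odd $d\ge3$, the imaginary part of $(\cos\theta+i\sin\theta)^d$ contains only even powers of $\cos\theta$, so there is an odd polynomial $a$ of degree at most $d$ with $a(\sin\theta)=\frac1d\sin d\theta$. From $a'(\sin\theta)\cos\theta=\cos d\theta$ we get $a'(0)=1$ and $d-1$ distinct critical points $\sin\frac{l\pi}{2d}$, $l$ odd, $|l|<d$, with values $\pm\frac1d$. So $\deg a=d$ and $N(a)=2$. The inverse series is odd, so $b_k=0$ for even $k$, and the theorem shows that $b_k\ne0$ for all odd $k$.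
\end{example}

\begin{remark}[Other fields]
$R(m)$ holds over every field of characteristic $0$. The coefficients of $a$ generate a finitely generated extension of $\mathbb Q$, which embeds in $\mathbb C$, and the $b_n$, being integer polynomials in the $a_i$, are carried along by the embedding. The assumption on the characteristic is needed. In characteristic $p>0$ the series $b=T+T^p+T^{p^2}+\cdots$ satisfies $b-b^p=T$, so the inverse of $T-T^p$ has arbitrarily long runs of zeros.
\end{remark}

\section{Sharpness and a system of parameters}\label{sec:sharp}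

Let $S=\mathbb C[a_1,\dots,a_m]=\bigoplus_{n\ge0}S_n$ be graded by weight; ``homogeneous'' refers to this grading. We recall the facts from commutative algebra that we need.
\begin{enumerate}
\item[(i)] (Krull's height theorem) Every irreducible component of the common zero set of $r$ polynomials in $\mathbb C^m$ has dimension at least $m-r$.
\item[(ii)] Homogeneous elements $g_1,\dots,g_m\in S$ of positive weight form a \emph{homogeneous system of parameters} if $S/(g_1,\dots,g_m)$ is finite-dimensional over $\mathbb C$. This holds if the origin is their only common zero, for then a power of each $a_i$ lies in $(g_1,\dots,g_m)$ by the Nullstellensatz.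
\item[(iii)] The sequence $g_1,\dots,g_m$ is \emph{regular} if each $g_i$ is a nonzerodivisor in $S/(g_1,\dots,g_{i-1})$ and $(g_1,\dots,g_m)\ne S$. The ring $S$ is Cohen--Macaulay, so every homogeneous system of parameters is a regular sequence.
\item[(iv)] The \emph{Hilbert series} of a graded quotient $B$ of $S$ is $\sum_n(\dim B_n)t^n$. For $S$ it is $\prod_{i=1}^m(1-t^i)^{-1}$. If $g\in B_e$ is a nonzerodivisor, the exact sequences $0\to B_{n-e}\to B_n\to(B/g)_n\to0$ show that passing to $B/g$ multiplies the series by $1-t^e$.
\end{enumerate}

\begin{proof}[Proof of Theorem \ref{thm:sharp}]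
(1) By \eqref{eq:weight} the $m-1$ polynomials $b_k,\dots,b_{k+m-2}$ are homogeneous of positive weight, so they vanish at the origin of $\mathbb C^m$. By (i), a component of their common zero set through the origin has dimension at least $1$ and contains a point other than the origin. This point is a polynomial $a\ne T$ as required.

Let $a$ be any such polynomial; then $2\le\deg a\le m+1$. If $m\ge2$, Theorem \ref{thm:gap} with $L=m-1$ gives $m\le N(a)\le\deg a-1\le m$, so $N(a)=m$ and $\deg a=m+1$. If $m=1$, then $a$ is quadratic and has one critical point, so $N(a)=1$. If $b_{k+m-1}$ were zero, there would be $m$ consecutive zeros from index $k$ on, contrary to Theorem \ref{thm:R}. For $k\ge3$, $b_{k-1}=0$ would give $m$ consecutive zeros from index $k-1\ge2$ on, which is excluded in the same way. For $k=2$, $b_{k-1}=b_1=1$.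

(2) Theorem \ref{thm:R} says that the origin is the only common zero of $b_k,\dots,b_{k+m-1}$. These are $m$ homogeneous polynomials of weights $k-2+i$, $1\le i\le m$, all positive. By (ii) and (iii) they form a homogeneous system of parameters and a regular sequence, and (iv) gives the Hilbert series. As the quotient is finite-dimensional, this series is a polynomial, and the dimension is its value at $t=1$. Since $(1-t^e)/(1-t^i)\to e/i$ as $t\to1$, the value is
\[
\prod_{i=1}^m\frac{k-2+i}{i}=\frac{(k+m-2)!}{(k-2)!\,m!}=\binom{k+m-2}{m}.\qedhere
\]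
\end{proof}

\begin{example}
Let $m=2$ and $k=3$, so $a_3=0$ in \eqref{eq:low}. The equation $b_3=0$ means $a_2=2a_1^2$; up to rescaling, the polynomial in part (1) is $a=T+T^2+2T^3$. On this curve $b_4=5a_1^3$, so the quotient in part (2) is $\mathbb C[a_1]/(a_1^3)$. Its Hilbert series is $1+t+t^2=\frac{(1-t^2)(1-t^3)}{(1-t)(1-t^2)}$ and its dimension is $3=\binom32$.
\end{example}

\begin{remark}
For two factors of degrees $p,q\ge2$, Theorem \ref{thm:comp} gives $\mu\le p+q-1$, and this bound is attained for all $p$ and $q$. Take $a$ as in Theorem \ref{thm:sharp}(1) with $m=p-1$ and $k=q+1$, and let $G=\sum_{i\le q}b_iT^i$. Then $\deg a=p$, and $\deg G=q$ because $b_q=b_{k-1}\ne0$. Since $b_{q+1}=\dots=b_{p+q-2}=0$, we have $G\circ a=T+O(T^{p+q-1})$. Example \ref{ex:dyn} is the case $p=q=2$.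
\end{remark}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{A Combinatorial Approach To Some Questions From Affine Algebraic Geometry},
\texttt{http://msdiscretemath.org/2014/lewis\_slides.pdf}.

\end{thebibliography}
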